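# Associated primes of local cohomology over four-dimensional local rings

## 1. Local rings of dimension at most three

All rings are commutative and Noetherian, except one auxiliary ring $E$ in Section 3. For an ideal $I$ of $R$ and an $R$-module $M$, put $\Gamma_I(M)=\{m\in M: I^nm=0\text{ for some }n\}$, and let $H^i_I$ be the $i$-th right derived functor of $\Gamma_I$. This is the $i$-th local cohomology with support in $I$. A prime $P$ is associated to an $R$-module $H$ if $P=\operatorname{ann}(h)$ for some $h\in H$.

A finitely generated module has finitely many associated primes. The modules $H^i_I(M)$ are usually not finitely generated, even when $M$ is, so we may ask when $\operatorname{Ass}_RH^i_I(M)$ is still finite. It is not always so: Swanson and Singh give an ideal in a four-dimensional non-local ring and an index $i$ for which $H^i_I(R)$ has infinitely many associated primes. On the other hand, if $R$ is a four-dimensional local ring that is an isolated singularity or a UFD, then $\operatorname{Ass}_R H^i_I(R)$ is finite for all $I$ and $i$. The question treated here comes from "On The Support Of Local Cohomology"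 (http://dkatz.faculty.ku.edu/pdf/hkm.pdf): does there exist an ideal $I$ in a four-dimensional local ring $R$ such that some $H^i_I(R)$ has infinitely many associated primes? The answer will be no. We begin one dimension lower, where the proof is short.

We use the following textbook facts about local cohomology.

- (L1) $H^i_I(M)$ depends only on $\sqrt I$. If $J\subset\operatorname{ann}M$, it may be computed over $R/J$. Hence it depends only on $M$ and $\sqrt{I+\operatorname{ann}M}$.
- (L2) If $\sqrt I=\sqrt{(a_1,\dots,a_n)}$, then $H^i_I(M)$ is the cohomology of the Čech complex on $a_1,\dots,a_n$, so it vanishes for $i>n$. For $n=2$, $H^2_{(a,b)}(M)$ is the cokernel of $M_a\oplus M_b\to M_{ab}$.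
- (L3) If $R\to B$ is flat, then $H^i_I(M)\otimes_RB\cong H^i_{IB}(M\otimes_RB)$.
- (L4) Every element of $H^i_I(M)$ is killed by a power of $I$ and by $\operatorname{ann}M$. So every associated prime of $H^i_I(M)$ contains $I+\operatorname{ann}M$.
- (L5) (Grothendieck vanishing.) If $M$ is finitely generated, $H^i_I(M)=0$ for $i>\dim M$.

As an example, in $R=k[x,y]$ the module $H^2_{(x,y)}(R)=R_{xy}/(R_x+R_y)$ has $k$-basis $x^{-i}y^{-j}$ with $i,j\ge1$. It is not finitely generated, but the class of $x^{-1}y^{-1}$ is killed by exactly $(x,y)$, and every element is killed by a power of the maximal ideal $(x,y)$. So its only associated prime is $(x,y)$.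

The first lemma settles $i=0$ and $i=1$ over any ring.

**Lemma 1.1.** Let $W$ be a finitely generated module over a ring $A$, and $J$ an ideal.

1. If $x\in J$ is $W$-regular, then $(0:_{H^1_J(W)}x)\cong\Gamma_J(W/xW)$.
2. $\operatorname{Hom}_A(A/J,H^1_J(W))$ is finitely generated.
3. $\operatorname{Ass}H^0_J(W)$ and $\operatorname{Ass}H^1_J(W)$ are finite.

**Proof.** (1) An element of $\Gamma_J(W)$ is killed by a power of $x$, so $\Gamma_J(W)=0$. The sequence $0\to W\xrightarrow{x}W\to W/xW\to0$ gives the exact sequence
$$0\to\Gamma_J(W/xW)\to H^1_J(W)\xrightarrow{\,x\,}H^1_J(W).$$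

(2) Since $H^i_J(\Gamma_J(W))=0$ for $i\ge1$, we have $H^1_J(W)\cong H^1_J(W/\Gamma_J(W))$. So we may assume $\Gamma_J(W)=0$, and also $W\ne0$. Then $J$ lies in no associated prime of $W$: if $J\subset\operatorname{ann}(w)$ with $w\neq 0$, then $0\ne w\in\Gamma_J(W)$. By prime avoidance some $x\in J$ is $W$-regular. Now $\operatorname{Hom}_A(A/J,H^1_J(W))=(0:_{H^1_J(W)}J)$ is a submodule of $(0:_{H^1_J(W)}x)$, which is finitely generated by (1).

(3) $H^0_J(W)\subset W$ is finitely generated. For $H=H^1_J(W)$, let $P=\operatorname{ann}(h)\in\operatorname{Ass}H$. By (L4), $J\subset P$, so $Jh=0$ and $P\in\operatorname{Ass}(0:_HJ)$. By (2) there are finitely many such $P$. $\square$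

The argument in (3) shows that $\operatorname{Ass}H=\operatorname{Ass}(0:_HJ)$ for every module $H$ whose elements are killed by powers of $J$. We use this again in Section 4.

The next lemma says that in small dimension few generators suffice up to radical.

**Lemma 1.2.** Let $A$ be local of dimension $d\le2$ and $I$ a proper ideal. Then $\sqrt I=\sqrt{(a,b)}$ for some $a,b\in I$. If $d\le1$, then $\sqrt I=\sqrt{(a)}$ for some $a\in I$.

**Proof.** By prime avoidance choose $a\in I$ outside all minimal primes of $A$ that do not contain $I$. Then choose $b\in I$ outside all minimal primes of $(a)$ that do not contain $I$. Suppose a prime $P\supset(a,b)$ does not contain $I$. Choose a minimal prime $p$ of $(a)$ inside $P$, and a minimal prime $p_0$ of $A$ inside $p$. Neither contains $I$, so $b\notin p$ and $a\notin p_0$. Since $b\in P$ and $a\in p$, we get $p_0\subsetneq p\subsetneq P$. Thus $\operatorname{ht}P\ge2$, so $P$ is the maximal ideal, which contains $I$: a contradiction. If $d\le1$ and a prime $P\supset(a)$ does not contain $I$, then a minimal prime $p_0\subset P$ of $A$ does not contain $I$ either, so $a\notin p_0$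 and $p_0\subsetneq P$. Again $P$ is maximal and contains $I$, a contradiction. $\square$

The third ingredient is topological. An infinite set of primes has to accumulate somewhere.

**Lemma 1.3 (accumulation).** Let $T\subset\operatorname{Spec}R$ be infinite. Then there is a prime $Q$ such that $V(Q)\cap T$ is infinite and, for every $f\in R\setminus Q$, infinitely many $P\in V(Q)\cap T$ satisfy $f\notin P$.

**Proof.** Closed subsets of $\operatorname{Spec}R$ satisfy the descending chain condition, so there is a closed $W$ minimal among closed sets with $W\cap T$ infinite. If $W$ were a union of two proper closed subsets, one of them would meet $T$ in an infinite set, contradicting minimality. So $W$ is irreducible, $W=V(Q)$. For $f\notin Q$, the closed set $V(Q)\cap V(f)$ is properly contained in $W$, so it contains only finitely many elements of $T$. $\square$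

For example, if $R=k[x,y]$ with $k$ infinite and $T=\{(x,y-c):c\in k\}$, one finds $Q=(x)$: a closed proper subset of $V(x)$ is finite.

So to prove finiteness we must show that accumulation at $Q$ is impossible. That is the following local statement at $Q$:
$$\text{there is } f\in R\setminus Q \text{ such that, for all } i\ge0,\text{ only finitely many } P\in\operatorname{Ass}_RH^i_I(M)\text{ satisfy } f\notin P.\tag{1}$$

**Lemma 1.4 (reductions for (1)).** Let $M$ be a finitely generated $R$-module, $I$ an ideal, and $Q$ a prime with $M_Q=0$ or $\dim M_Q\le2$. To prove (1) we may assume that $\dim R_Q\le2$ and that there are $a,b\in I\subset Q$ with $\sqrt I=\sqrt{(a,b)}$, where $b=0$ if $\dim R_Q\le1$. The reductions replace $R$ by a quotient of $R$ and then by a localization at one element. Under these assumptions the only $\operatorname{Ass}_R H^i_I(M)$ that can be infinite is the one with $i=2$, and it is empty if $\dim R_Q\le1$. In particular (1) holds whenever $M_Q=0$ or $\dim M_Q\le1$.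

**Proof.** If $\operatorname{ann}M\not\subset Q$, any $f\in\operatorname{ann}M\setminus Q$ works by (L4). This covers $M_Q=0$. Otherwise replace $R$ by $R/\operatorname{ann}M$. The modules $H^i_I(M)$ do not change, and now $\dim R_Q=\dim M_Q\le2$. If $I\not\subset Q$, any $f\in I\setminus Q$ works by (L4). So let $I\subset Q$.

Apply Lemma 1.2 to $IR_Q$. After multiplying by units of $R_Q$ we get $a,b\in I$ with $\sqrt{IR_Q}=\sqrt{(a,b)R_Q}$, and $b=0$ if $\dim R_Q\le1$. A power of $I$ lies in $(a,b)$ after localizing at $Q$. Since that power is finitely generated, it lies in $(a,b)$ after inverting a single $g_0\in R\setminus Q$. The associated primes of $H^i_I(M)_{g_0}$ correspond to the $P\in\operatorname{Ass}_RH^i_I(M)$ with $g_0\notin P$. So if (1) holds over $R_{g_0}$ with an element $f_1/g_0^n$, where $f_1\in R$, then $f=g_0f_1$ works over $R$. We may therefore replace $R$ by $R_{g_0}$, where $\sqrt I=\sqrt{(a,b)}$.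

By (L2), $H^i_I(M)=0$ for $i\ge3$, and for $i\ge2$ if $b=0$. The indices $i=0,1$ are covered by Lemma 1.1(3). If $\dim R_Q\le1$, nothing is left, and $f=1$ works. $\square$

**Proposition 1.5.** Let $R$ be a local ring and $M$ a finitely generated $R$-module with $\dim M\le3$. Then $\operatorname{Ass}_RH^i_I(M)$ is finite for all $I$ and $i$.

**Proof.** Replace $R$ by $R/\operatorname{ann}M$, so $\dim R\le3$ and $\dim M_Q=\dim R_Q$ for all primes $Q$. Suppose $T=\operatorname{Ass}_RH^i_I(M)$ is infinite, and take $Q$ from Lemma 1.3. Then (1) fails at $Q$. The set $V(Q)$ is infinite, while a local domain of dimension at most $1$ has at most two primes. So $\dim R/Q\ge2$, and hence $\dim R_Q\le3-2=1$. But then (1) holds by Lemma 1.4, a contradiction. $\square$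

Where does this argument use dimension three? In dimension four the prime $Q$ may satisfy $\dim R/Q=2$ and $\dim R_Q=2$. Then $I$ may need two generators near $Q$, and $H^2_I(M)$ enters. Everything else is unchanged, so the whole problem is (1) for $i=2$ at a prime with $\dim R_Q=2$.

## 2. The statements, and why localizing at $Q$ is not enough

Recall that a ring is excellent if it is universally catenary, its formal fibers are geometrically regular, and the regular locus of every finitely generated algebra over it is open. We use only these consequences.

- (E1) Quotients, localizations and finite algebras of an excellent ring are excellent. Complete local rings, and algebras of finite type over a field, are excellent.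
- (E2) The normalization of an excellent domain $D$ is a finite $D$-module.
- (E3) The completion of a normal excellent local ring is normal.
- (E4) The henselization of an excellent local ring is excellent.

**Theorem 1 (local finiteness).** Let $R$ be an excellent ring, $M$ a finitely generated $R$-module, $I$ an ideal, and $Q$ a prime such that $M_Q=0$ or $\dim M_Q\le2$. Then there is $f\in R\setminus Q$ such that, for all $i\ge0$, only finitely many $P\in\operatorname{Ass}_RH^i_I(M)$ satisfy $f\notin P$.

**Theorem 2.** Let $R$ be any Noetherian local ring and $M$ a finitely generated $R$-module with $\dim M\le4$. Then $\operatorname{Ass}_RH^i_I(M)$ is finite for all ideals $I$ and all $i\ge0$.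

**Theorem 3.** Let $R$ be an excellent ring (not necessarily local) and $M$ a finitely generated $R$-module with $\dim M\le3$. Then $\operatorname{Ass}_RH^i_I(M)$ is finite for all $I$ and $i$.

**Theorem 4 (sharpness).** Over every field there are a $5$-dimensional local ring and a $4$-dimensional non-local ring (hypersurfaces, essentially of finite type) for which some $H^2_I$ has infinitely many associated primes. So the dimension bounds in Theorems 2 and 3 are best possible.

Taking $M=R$ with $\dim R=4$ in Theorem 2 gives the answer no to the question of Section 1.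

A sensible first try at Theorem 1 is to localize at $Q$. The ring $R_Q$ is local of dimension $2$, so $\operatorname{Ass}H^2_I(M)_Q$ is finite by Proposition 1.5, and one hopes to spread this out to a neighborhood of $Q$. The step that fails is the spreading out. For a finitely generated module, what happens at $Q$ happens on some $D(f)\ni Q$, but $H^2_I(M)$ is not finitely generated. Over $\mathbb Z$, the module $\bigoplus_p\mathbb Z/p$ becomes $0$ at the prime $(0)$, yet for every $f\ne0$ infinitely many of its associated primes avoid $f$. So we need statements about $H^2_I$ at $Q$ that are certified by finitely many elements. There are two: a vanishing statement (Section 3) and a finiteness statement for support in $Q$ itself (Section 4).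

## 3. Vanishing of $H^2_{(a,b)}$ is a single equation

The point of this section is that $H^2_{(a,b)}(B)=0$, which a priori is a statement about infinitely many elements of $B_{ab}$, is equivalent to one ideal membership in $B$. An ideal membership spreads out.

**Lemma 3.1.** Let $B$ be a ring and $a,b\in B$. If
$$(ab)^k\in(a^{k+1},b^{k+1})B\quad\text{for some }k\ge0,\tag{2}$$
then $H^2_{(a,b)}(N)=0$ for every $B$-module $N$. Conversely, if $H^2_{(a,b)}(B)=0$, then (2) holds for some $k$.

For example, if $B=k[x,z]$, $a=x$, $b=xz$, then $ab=x^2z\in(a^2)$, so (2) holds with $k=1$. This agrees with $\sqrt{(a,b)}=(x)$. In $B=k[a,b]$ with $a,b$ variables, (2) fails for all $k$, and $H^2_{(a,b)}(B)\ne0$.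

**Proof.** Let $\bar B_a$ and $\bar B_b$ be the images of $B_a$ and $B_b$ in $B_{ab}$, so that $H^2_{(a,b)}(B)=B_{ab}/(\bar B_a+\bar B_b)$. Suppose $(ab)^k=a^{k+1}c+b^{k+1}d$. Dividing by $(ab)^{k+1}$ in $B_{ab}$ gives
$$\frac1{ab}=u+w,\qquad u=\frac d{a^{k+1}}\in\bar B_a,\quad w=\frac c{b^{k+1}}\in\bar B_b .$$
So the class of $1/(ab)$ vanishes. The classes of $1/(ab)^n$ with $n\ge2$ must vanish as well. For this, enlarge the ring of operators. Put $E=\bar B_a\cap\bar B_b$, a subring of $B_{ab}$, possibly not Noetherian. Both $\bar B_a$ and $\bar B_b$ are $E$-modules, so $H^2_{(a,b)}(B)$ is an $E$-module. Multiplying $1/(ab)=u+w$ by $b$ and by $a$ shows that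
$$s:=\frac1a-bu=bw,\qquad t:=au=\frac1b-aw$$
both lie in $E$, because each is written once in $\bar B_a$ and once in $\bar B_b$. Moreover $as+bt=ab(w+u)=1$. An element $h$ of $H^2_{(a,b)}(B)$ is killed by $a^j$ and $b^j$ for some $j\ge1$, and $1=(as+bt)^{2j}\in(a^j,b^j)E$. So $h=0$, and $H^2_{(a,b)}(B)=0$. Since $H^2_{(a,b)}(N)$ is the cokernel of $N_a\oplus N_b\to N_{ab}$ and tensor products are right exact, $H^2_{(a,b)}(N)\cong N\otimes_BH^2_{(a,b)}(B)=0$.

Conversely, if the class of $1/(ab)$ vanishes, write $1/(ab)=c/b^n+d/a^n$ in $B_{ab}$ with $c,d\in B$, $n\ge1$. Elements of the kernel of $B\to B_{ab}$ are killed by powers of $ab$. So multiplying by $(ab)^{n+r}$ with $r$ large gives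
$$(ab)^{n-1+r}=c\,a^{n+r}b^r+d\,a^rb^{n+r}\quad\text{in }B .$$
This is (2) with $k=n-1+r$. $\square$

## 4. Support in $Q$ itself

The second statement is about $H^2_Q(Z)$, where the support ideal is $Q$ and the two lower cohomology modules are finitely generated.

**Lemma 4.1.** Let $Z$ be a finitely generated $A$-module and $Q$ an ideal with $\Gamma_Q(Z)=0$ and $H^1_Q(Z)$ finitely generated. Then $\operatorname{Ass}H^2_Q(Z)$ is finite.

**Proof.** Let $Z\ne0$. As in the proof of Lemma 1.1(2), some $x\in Q$ is $Z$-regular. From $0\to Z\xrightarrow{x}Z\to Z/xZ\to0$ we get an exact sequence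
$$0\to Y\to H^1_Q(Z/xZ)\to C\to0,\qquad Y=H^1_Q(Z)/xH^1_Q(Z),\quad C=(0:_{H^2_Q(Z)}x),$$
with $Y$ finitely generated. Apply $\operatorname{Hom}(A/Q,-)$:
$$\operatorname{Hom}(A/Q,H^1_Q(Z/xZ))\to\operatorname{Hom}(A/Q,C)\to\operatorname{Ext}^1(A/Q,Y).$$
The left term is finitely generated by Lemma 1.1(2), and the right term because $Y$ is. So $\operatorname{Hom}(A/Q,C)$ is finitely generated. Since $x\in Q$, it equals $(0:_{H^2_Q(Z)}Q)$, which has the same associated primes as $H^2_Q(Z)$. $\square$

How do Lemmas 3.1 and 4.1 fit together? Suppose that $M=R$ and that the completion $\widehat{R_Q}$ is a domain of dimension $2$. We need one more textbook theorem.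

**Hartshorne–Lichtenbaum vanishing.** For a local ring $(D,\mathfrak m)$ of dimension $d$ and a proper ideal $I$, $H^d_I(D)=0$ if and only if $\dim\hat D/(I\hat D+\mathfrak P)>0$ for every prime $\mathfrak P$ of $\hat D$ with $\dim\hat D/\mathfrak P=d$.

If $IR_Q$ is not primary to the maximal ideal, the theorem gives $H^2_I(R_Q)=0$, and (2) spreads this vanishing to a neighborhood of $Q$. If $IR_Q$ is primary to the maximal ideal, then near $Q$ we have $\sqrt I=Q$, and $H^2_I=H^2_Q$ is the situation of Lemma 4.1, provided $H^1_Q$ is finitely generated near $Q$. So with one analytic branch, either $H^2_I$ vanishes near $Q$ or it has support in $Q$. For general $M$, one wants to split $M$ into a submodule $N$ carried by the components of the first kind and a quotient $Z$ carried by those of the second kind.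

## 5. Branches at $Q$, and étale neighborhoods

The splitting cannot always be made over $R_Q$, because the theorem above sees the components of the completion. Here is an example.

**Example 5.1.** Let $k$ be a field with $\operatorname{char}k\ne2$, and let
$$R=k[x,y,z]/(y^2-x^2(1+x)),\qquad Q=(x,y,z),\qquad I=(x-z^2-2z,\;y-(1+z)x)\subset Q .$$
The ring $R$ is a domain, since $1+x$ is not a square in $k(x)$, and $\dim R_Q=2$. Modulo $I$ we have $1+x=(1+z)^2$ and $y^2=(1+z)^2x^2$, so the defining equation holds automatically and $R/I=k[z]$. In particular $IR_Q$ is not primary to the maximal ideal. Yet $H^2_I(R_Q)\ne0$. Indeed, let $\omega\in k[[x]]$ be the square root of $1+x$ with constant term $1$. The completion of $R_Q$ is $k[[x,y,z]]/\bigl((y-x\omega)(y+x\omega)\bigr)$, with two minimal primes.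

On the branch $y=x\omega$ the ideal $I$ becomes $(x-z^2-2z,\;x(\omega-1-z))$. Modulo the first generator, $\omega$ and $1+z$ are square roots of $(1+z)^2$ in $k[[z]]$ with constant term $1$, so they agree. The quotient is $k[[z]]$, of dimension $1$.

On the branch $y=-x\omega$ the second generator becomes, up to sign, $x(\omega+1+z)$, and $\omega+1+z$ is a unit since its constant term is $2\ne0$. So modulo $I$ we get $x=0$, $y=0$ and $z(z+2)=0$, that is, $z=0$. Here $I$ is primary to the maximal ideal.

By Hartshorne–Lichtenbaum, $H^2_I(R_Q)\ne0$. Now try to find a submodule $N\subset R_Q$ with $H^2_I(R_Q/\operatorname{ann}N)=0$. As $R_Q$ is a domain, $N\ne0$ has $\operatorname{ann}N=0$, so we are forced to take $N=0$ and $Z=R_Q$. But $I$ is not primary to the maximal ideal on $Z$, and Lemma 4.1 says nothing about $H^2_I(Z)$. The two branches have to be separated first.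

The completion separates the branches, but a finiteness statement over $\widehat{R_Q}$ only concerns primes of $R$ inside $Q$, and we need a whole neighborhood of $Q$. The right compromise is the henselization, which is built from finite type algebras.

**Étale neighborhoods.** Let $Q$ be a prime of $R$. An étale neighborhood of $Q$ is a pair $(R',Q')$ with $R'$ an étale $R$-algebra (flat, of finite type, unramified) and $Q'$ a prime of $R'$ over $Q$ with $\kappa(Q')=\kappa(Q)$. If $g\in R'\setminus Q'$, then $(R'_g,Q'R'_g)$ is again an étale neighborhood; replacing $R'$ by $R'_g$ is called shrinking $R'$.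

In Example 5.1, $R'=R[w]_w/(w^2-1-x)$ with $Q'=(x,y,z,w-1)$ is an étale neighborhood of $Q$: the derivative $2w$ of the equation is invertible, and both residue fields are $k$. In $R'$ the equation factors as $(y-xw)(y+xw)=0$.

We use the following facts (EGA IV, §18.6 and 18.7.6). The henselization $A^h$ of $R_Q$ is the filtered colimit of the étale neighborhoods $R'$ of $Q$. It is also the henselization of each $R'_{Q'}$. So it is Noetherian of dimension $\dim R_Q$, the map $R'_{Q'}\to A^h$ is faithfully flat, and $Q'A^h$ is the maximal ideal $\mathfrak m$ of $A^h$. If $R$ is excellent, so is $A^h$. Recall also that quotients of henselian local rings are henselian, and that a finite algebra over a henselian local ring is a product of local rings.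

The next lemma says that over an excellent henselian ring, irreducible components are already branches.

**Lemma 5.2.** Let $D$ be an excellent henselian local domain. Then $\hat D$ is a domain.

**Proof.** The normalization $\tilde D$ is finite over $D$ by (E2). It is a product of local rings because $D$ is henselian, and it is a domain, so it is local. It is normal and excellent, so by (E3) its completion $\tilde D\otimes_D\hat D$ is a normal local ring, hence a domain. Since $\hat D$ is flat over $D$ and $D\subset\tilde D$, we have $\hat D\subset\tilde D\otimes_D\hat D$. $\square$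

Finally, we must come back from $R'$ to $R$.

**Lemma 5.3.** Let $A\to B$ be a flat map of Noetherian rings, $H$ an $A$-module, and $P\in\operatorname{Ass}_AH$ in the image of $\operatorname{Spec}B\to\operatorname{Spec}A$. Then $P$ is the contraction of an element of $\operatorname{Ass}_B(H\otimes_AB)$.

**Proof.** From $A/P\hookrightarrow H$ and flatness we get $B/PB\hookrightarrow H\otimes_AB$. Since $P$ is in the image, $B/PB\ne0$, so it has an associated prime $\mathfrak q\supset PB$. As $B/PB$ is flat over the domain $A/P$, elements of $A\setminus P$ are nonzerodivisors on it, so they are not in $\mathfrak q$. Hence $\mathfrak q\cap A=P$. $\square$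

## 6. Proof of Theorem 1

By Lemma 1.4, whose reductions preserve excellence by (E1), we may assume
$$\dim R_Q=2,\qquad a,b\in I\subset Q,\qquad\sqrt I=\sqrt{(a,b)},\tag{3}$$
and only $H^2_I(M)$ has to be treated. By (L2), $H^3_I=0$ on all modules over $R$ and over any $R$-algebra.

**Step 1. Splitting $M$ over the henselization.** This step produces the submodule $N$ and the quotient $Z$ announced in Section 4. Let $A^h$ be the henselization of $R_Q$ and $M^h=M\otimes_RA^h$. The ring $A^h$ is excellent, henselian and $2$-dimensional.

**Definition.** A prime $p$ of $A^h$ is special if $\dim A^h/p=2$ and $IA^h+p$ is $\mathfrak m$-primary.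

Since $\dim A^h=2$, special primes are minimal, so there are finitely many, possibly none. Put
$$N=\ker\Bigl(M^h\to\prod_{p\text{ special}}M^h_p\Bigr),\qquad Z=M^h/N,\qquad\mathfrak c=\operatorname{ann}N .$$
If there are no special primes, then $N=M^h$ and $Z=0$, and everything below remains valid.

In Example 5.1 with $M=R$, the ring $A^h$ contains $w$ with $w^2=1+x$. Put $p_+=(y-xw)$ and $p_-=(y+xw)$. Both quotients of $A^h$ have completion $k[[x,z]]$, so $p_\pm$ are prime. Since $p_+p_-=0$, they are all the minimal primes. By the computation there, $p_-$ is special and $p_+$ is not. The ring $A^h$ embeds in its completion, which is reduced, so $A^h_{p_-}$ is a field, $N=p_-$ and $Z=A^h/p_-$. Finally $\mathfrak c=p_+$: we have $p_+p_-=0$, and $cp_-=0\subset p_+$ with $p_-\not\subset p_+$ forces $c\in p_+$.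

**Step 1(i). There is $k$ with $(ab)^k\in(a^{k+1},b^{k+1})A^h+\mathfrak c$.** This is the certificate for vanishing on $N$. By Lemma 3.1 applied to $A^h/\mathfrak c$, it suffices that $H^2_I(A^h/\mathfrak c)=0$.

For special $p$ the map $N_p\to M^h_p$ is injective, being a localization of an inclusion. It is also zero by the definition of $N$. So $N_p=0$, and $V(\mathfrak c)=\operatorname{Supp}N$ contains no special prime. Take a filtration of $A^h/\mathfrak c$ with factors $A^h/q$, $q$ prime, $q\in V(\mathfrak c)$. By the long exact sequences it suffices that $H^2_I(A^h/q)=0$ for each of them. If $\dim A^h/q\le1$, this is (L5). If $\dim A^h/q=2$, put $D=A^h/q$, an excellent henselian local domain. By Lemma 5.2, $\hat D$ is a domain, so $\mathfrak P=0$ is its only prime with $\dim\hat D/\mathfrak P=2$. As $q$ is not special, $ID$ is a proper ideal not primary to the maximal ideal. So $\dim\hat D/I\hat D=\dim D/ID>0$, and Hartshorne–Lichtenbaum gives $H^2_I(D)=0$.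

**Step 1(ii). $\operatorname{Ass}Z$ consists of special primes; $\mathfrak m^r\subset IA^h+\operatorname{ann}Z$ for some $r$; and $\Gamma_{\mathfrak m}(Z)=0$.** This says that on $Z$ the ideal $I$ is as good as $\mathfrak m$. By construction $Z$ embeds in the finite product of the $M^h_p$ with $p$ special. An associated prime of the $A^h$-module $M^h_p$ is contained in $p$, hence equals $p$ since $p$ is minimal. So $\operatorname{Ass}Z$ consists of special primes, and $\operatorname{Supp}Z\subset\bigcup_{p\text{ special}}V(p)$. Therefore
$$V(IA^h+\operatorname{ann}Z)=V(IA^h)\cap\operatorname{Supp}Z\subset\{\mathfrak m\},$$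
which gives $r$. As $\mathfrak m$ is not minimal, $\mathfrak m\notin\operatorname{Ass}Z$, so $\Gamma_{\mathfrak m}(Z)=0$.

**Step 1(iii). $\mathfrak m^lH^1_{\mathfrak m}(Z)=0$ for some $l\ge1$.** This prepares the finite generation needed in Lemma 4.1. Let $\hat A$ be the completion of $A^h$ and $\hat Z=Z\otimes\hat A$; we may assume $Z\ne0$. By flatness
$$\operatorname{Ass}_{\hat A}\hat Z=\bigcup_{p\in\operatorname{Ass}Z}\operatorname{Ass}_{\hat A}(\hat A/p\hat A).$$
By (ii) each such $A^h/p$ has dimension $2$, and by Lemma 5.2 its completion $\hat A/p\hat A$ is a domain, also of dimension $2$. So $\dim\hat A/\mathfrak P=2$ for every $\mathfrak P\in\operatorname{Ass}\hat Z$. By faithful flatness, $H^1_{\mathfrak m}(Z)\hookrightarrow H^1_{\mathfrak m}(Z)\otimes\hat A=H^1_{\mathfrak m\hat A}(\hat Z)$, so it suffices that the latter has finite length.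

By Cohen's structure theorem, $\hat A$ is a quotient of a complete regular local ring $S$; let $s=\dim S$. By local duality, $H^1_{\mathfrak m\hat A}(\hat Z)$ is the Matlis dual of the finitely generated $S$-module $X=\operatorname{Ext}^{s-1}_S(\hat Z,S)$. So it suffices that $X_q=0$ for every nonmaximal prime $q$ of $S$; then $X$ has finite length, and so has its dual. Recall $\dim S_q=s-\dim S/q$.

If $\dim S/q\ge2$, then $S_q$ is regular of dimension at most $s-2$, so it has global dimension at most $s-2$ and $X_q=0$. If $\dim S/q=1$, then $S_q$ is regular of dimension $s-1$. All associated primes of the $S$-module $\hat Z$ have quotients of dimension $2$, so $q\notin\operatorname{Ass}_S\hat Z$. Hence either $\hat Z_q=0$ or $\operatorname{depth}\hat Z_q\ge1$. In the second case the Auslander–Buchsbaum formula gives $\operatorname{pd}_{S_q}\hat Z_q\le(s-1)-1=s-2$. In both cases $X_q=\operatorname{Ext}^{s-1}_{S_q}(\hat Z_q,S_q)=0$.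

**Step 2. Descent to an étale neighborhood.** This step moves everything found in Step 1 to a finite type $R$-algebra $R'$. The modules $N$ and $\mathfrak c$ are finitely generated, and $A^h$ and $M^h$ are the filtered colimits of the $R'$ and the $M\otimes_RR'$ over étale neighborhoods of $Q$. So the generators come from one étale neighborhood $(R',Q')$. Put $M'=M\otimes_RR'$, let $N'\subset M'$ and $\mathfrak c'\subset R'$ be generated by such lifts, and put $Z'=M'/N'$. As $R'\to A^h$ is flat,
$$N'\otimes_{R'}A^h=N\subset M^h,\qquad\mathfrak c'A^h=\mathfrak c,\qquad Z'\otimes_{R'}A^h=Z .$$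
I claim that after shrinking $R'$ the following hold.

1. $\mathfrak c'N'=0$.
2. $(ab)^k\in(a^{k+1},b^{k+1})R'+\mathfrak c'$.
3. $Q'^r\subset IR'+\operatorname{ann}_{R'}Z'$.
4. $\Gamma_{Q'}(Z')=0$.
5. $H^1_{Q'}(Z')$ is finitely generated.

We treat 1 to 4 first. Each becomes true after base change to $A^h$. For 1, $(\mathfrak c'N')\otimes_{R'}A^h=\mathfrak cN=0$. For 2, this is Step 1(i). For 3, note $Q'^rA^h=\mathfrak m^r$ and $\operatorname{ann}_{R'}(Z')A^h=\operatorname{ann}Z$, since $Z'$ is finitely generated and $A^h$ is flat; then use (ii). For 4, $\Gamma_{Q'}(Z')\otimes_{R'}A^h=\Gamma_{\mathfrak m}(Z)=0$ by (ii). Since $R'_{Q'}\to A^h$ is faithfully flat, each statement holds after localizing at $Q'$: a module over $R'_{Q'}$ that becomes zero over $A^h$ is zero, and $JA^h\cap R'_{Q'}=J$ for every ideal $J$ of $R'_{Q'}$. Each asserts the vanishing of a finitely generated module or the membership of finitely many elements in an ideal. So each holds after inverting some element of $R'\setminus Q'$, and it persists under further shrinking.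

Now 5. The module $H=H^1_{Q'}(Z')$ is not known to be finitely generated, so the preceding argument does not apply to it directly. By Lemma 1.1(3), $\operatorname{Ass}H$ is finite, and all its members contain $Q'$. Each member different from $Q'$ contains an element outside $Q'$. Let $g\in R'\setminus Q'$ be a product of such elements and invert it. So we may assume $\operatorname{Ass}H\subset\{Q'\}$.

Then $H\to H_{Q'}$ is injective. A nonzero kernel would have an associated prime, necessarily $Q'$, which is the annihilator of an element of the kernel. But every element of the kernel is killed by an element outside $Q'$.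

Next, $H_{Q'}\otimes_{R'_{Q'}}A^h=H^1_{\mathfrak m}(Z)$ is killed by $\mathfrak m^l$ by Step 1(iii). By flatness $(Q'^lH_{Q'})\otimes A^h=\mathfrak m^lH^1_{\mathfrak m}(Z)=0$, so by faithful flatness $Q'^lH_{Q'}=0$, and hence $Q'^lH=0$.

If $Z'=0$, we are done. If not, then by 4 there is a $Z'$-regular $x\in Q'$, as in the proof of Lemma 1.1(2). The element $x^l\in Q'$ is also $Z'$-regular and kills $H$, so Lemma 1.1(1) gives
$$H=(0:_Hx^l)\cong\Gamma_{Q'}(Z'/x^lZ'),$$
which is finitely generated.

**Step 3. $H^2_I(M)$ becomes $H^2_{Q'}(Z')$ over $R'$.** By item 1, $N'$ is a module over $B'=R'/\mathfrak c'$. By item 2 and Lemma 3.1 for $B'$, together with (L1) and $\sqrt I=\sqrt{(a,b)}$, we get $H^2_I(N')=H^2_{(a,b)}(N')=0$. Also $H^3_I(N')=0$. So (L3) and the long exact sequence of $0\to N'\to M'\to Z'\to0$ give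
$$H^2_I(M)\otimes_RR'\cong H^2_{IR'}(M')\cong H^2_{IR'}(Z')=H^2_{Q'}(Z').\tag{4}$$
For the last equality, $IR'\subset Q'$ because $I\subset Q$, so item 3 yields $\sqrt{IR'+\operatorname{ann}Z'}=\sqrt{Q'+\operatorname{ann}Z'}$, and (L1) applies. By items 4 and 5 and Lemma 4.1, $\operatorname{Ass}_{R'}H^2_{Q'}(Z')$ is finite.

**Step 4. Return to $R$.** The map $R\to R'$ is flat of finite type, so the image of $\operatorname{Spec}R'\to\operatorname{Spec}R$ is open. It contains $Q$, so it contains $D(f)$ for some $f\in R\setminus Q$. By Lemma 5.3 every $P\in\operatorname{Ass}_RH^2_I(M)$ with $f\notin P$ is the contraction of an element of $\operatorname{Ass}_{R'}(H^2_I(M)\otimes_RR')$, which is a finite set by (4) and Step 3. This is (1) for $i=2$. The other indices were settled in Lemma 1.4. $\blacksquare$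

## 7. Finiteness in dimension four (local) and three (excellent)

We now repeat the argument of Proposition 1.5 with Theorem 1 in place of Lemma 1.4. Let $R$ be excellent and $M$ finitely generated, and suppose $T=\operatorname{Ass}_RH^i_I(M)$ is infinite. By (L4) we have $T\subset\operatorname{Supp}M$, so we may replace $R$ by $R/\operatorname{ann}M$; then $\dim M_Q=\dim R_Q$ for all primes $Q$, and $\dim R=\dim M$. Lemma 1.3 gives a prime $Q$ with $V(Q)$ infinite at which (1) fails. By Theorem 1,
$$\dim R_Q\ge3.\tag{5}$$

**Proof of Theorem 2.** We first pass to the completion, so that excellence is available. The map $R\to\hat R$ is flat, $\operatorname{Spec}\hat R\to\operatorname{Spec}R$ is surjective, and $H^i_I(M)\otimes_R\hat R\cong H^i_{I\hat R}(\hat M)$. By Lemma 5.3 every element of $\operatorname{Ass}_RH^i_I(M)$ is a contraction of an element of $\operatorname{Ass}_{\hat R}H^i_{I\hat R}(\hat M)$, and $\dim\hat M=\dim M$. So we may assume that $R$ is complete, hence excellent. If the set of associated primes were infinite, take $Q$ as above, after replacing $R$ by $R/\operatorname{ann}M$, so $\dim R\le4$. A local domain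 of dimension at most $1$ has at most two primes, so $V(Q)$ infinite forces $\dim R/Q\ge2$. Hence $\dim R_Q\le4-2=2$, contradicting (5). $\blacksquare$

**Proof of Theorem 3.** If the set were infinite, take $Q$ as above, with $\dim R\le3$. Since $V(Q)$ is infinite, $Q$ is not maximal, so $\dim R_Q\le2$, contradicting (5). $\blacksquare$

Excellence is a hypothesis in Theorems 1 and 3. Theorem 2 has no such hypothesis because of the passage to the completion. Theorem 3 is not claimed for rings that are neither excellent nor local.

## 8. A hypersurface whose $H^2$ has infinitely many associated primes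

We prove Theorem 4 with examples of Katzman and Singh–Swanson type. Let $K$ be a field, and put
$$S=K[s,t,x,y,u,v],\qquad F=sx^2v^2-(s+t)xyuv+ty^2u^2=(xv-yu)(sxv-tyu),$$
$R=S/FS$, $I=(u,v)$. Then $\dim R=5$.

**Step 1. A presentation of $H=H^2_I(R)$.** The module $H^2_I(S)$ is free over $K[s,t,x,y]$ on the $u^{-i}v^{-k}$ with $i,k\ge1$, where a monomial in $u,v$ with a nonnegative exponent of $u$ or of $v$ is read as $0$. Since $H^3_I(S)=0$, the sequence $0\to S\xrightarrow{F}S\to R\to0$ gives $H=\operatorname{coker}\bigl(F:H^2_I(S)\to H^2_I(S)\bigr)$. Multiplication by $F$ raises the total degree in $(u,v)$ by $2$. So $H$ is the direct sum, as a $K[s,t,x,y]$-module, of its pieces of $(u,v)$-degree $-d$. Fix $d\ge2$. The piece of degree $-d$ of $H^2_I(S)$ has basis $e_i=u^{-i}v^{-(d-i)}$, $1\le i\le d-1$; put $e_i=0$ for other $i$. The relations are generated by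
$$r_j=F\cdot u^{-j}v^{-(d+2-j)}=sx^2e_j-(s+t)xy\,e_{j-1}+ty^2e_{j-2},\qquad1\le j\le d+1 .$$

**Step 2. A finitely generated $K[s,t]$-summand.** We cut out a piece in which $x$ and $y$ disappear. Give the degree $-d$ piece the $\mathbb Z^2$-grading with $\deg x=(1,0)$, $\deg y=(0,1)$, $\deg s=\deg t=(0,0)$, $\deg e_i=(-i,i)$. Each $r_j$ is homogeneous of degree $(2-j,j)$. So the quotient is graded, and each of its graded components is a $K[s,t]$-direct summand of $H$. Look at degree $(0,d)$. The monomials $x^\alpha y^\beta e_i$ of this degree are those with $\alpha=i$, $\beta=d-i$, so the free module has $K[s,t]$-basis $g_i=x^iy^{d-i}e_i$, $1\le i\le d-1$. The multiples $x^\alpha y^\beta r_j$ of this degree have $\alpha=j-2$, $\beta=d-j$, so $2\le j\le d$, and they are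
$$s\,g_j-(s+t)\,g_{j-1}+t\,g_{j-2}\quad(2\le j\le d),\qquad g_0=g_d=0.\tag{6}$$
These are $d-1$ relations among $d-1$ generators. For $d=2$ the component is $K[s,t]/(s+t)$. For $d=3$ the relation matrix is $\begin{pmatrix}-(s+t)&s\\t&-(s+t)\end{pmatrix}$, with determinant $s^2+st+t^2$.

**Step 3. The determinant.** In general the matrix of (6) is tridiagonal of size $n=d-1$, with diagonal entries $-(s+t)$ and off-diagonal entries $s$ and $t$. Expansion gives $D_n=-(s+t)D_{n-1}-st\,D_{n-2}$ with $D_0=1$, $D_1=-(s+t)$. The polynomials $\tau_n=\sum_{i=0}^ns^it^{n-i}$ satisfy $\tau_n=(s+t)\tau_{n-1}-st\,\tau_{n-2}$, $\tau_0=1$, $\tau_1=s+t$, so $D_n=(-1)^n\tau_n$. A square matrix over a local ring is surjective exactly when its determinant is a unit, so the component has support exactly $V(\tau_{d-1})$ in $\operatorname{Spec}K[s,t]$. It is finitely generated, so the minimal primes of its support are associated: $(\pi)\in\operatorname{Ass}_{K[s,t]}H$ for every irreducible factor $\pi$ of $\tau_{d-1}$.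

**Step 4. Infinitely many $\pi$ occur.** Let $\bar K$ be an algebraic closure of $K$. It contains infinitely many roots of unity. A root of unity $\zeta\ne1$ of order $d$ satisfies $\tau_{d-1}(\zeta,1)=(\zeta^d-1)/(\zeta-1)=0$, so it is a root of $\pi(s,1)$ for some irreducible factor $\pi\in K[s,t]$ of $\tau_{d-1}$. Each $\pi$ is homogeneous, being a factor of a homogeneous polynomial, so $\pi(s,1)\ne0$ has finitely many roots. Hence infinitely many non-associate $\pi$ occur as $d$ varies, and $\operatorname{Ass}_{K[s,t]}H$ is infinite.

**Step 5. From $K[s,t]$ to $R$.** Every $P\in\operatorname{Ass}_{K[s,t]}H$ is the contraction of an element of $\operatorname{Ass}_RH$. Write $P=\operatorname{ann}_{K[s,t]}(h)$ and $U=K[s,t]\setminus P$. Since $K[s,t]h\cong K[s,t]/P$, no element of $U$ kills $h$, so $U^{-1}(Rh)\ne0$. So $Rh$ has an associated prime $\mathfrak q$ disjoint from $U$. As $P$ kills $Rh$, we have $P\subset\mathfrak q$, and hence $\mathfrak q\cap K[s,t]=P$. Therefore $\operatorname{Ass}_RH$ is infinite.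

**Step 6. The local ring of dimension $5$.** In the standard grading of $S$ the polynomial $F$ is homogeneous of degree $5$, so $R$ and $H$ are graded and the associated primes of $H$ are homogeneous. They therefore lie in $\mathfrak n=(s,t,x,y,u,v)$ and survive in $R_{\mathfrak n}$. So $H^2_I(R_{\mathfrak n})=H_{\mathfrak n}$ has infinitely many associated primes, and $\dim R_{\mathfrak n}=5$.

**Step 7. The non-local ring of dimension $4$.** Set $s=1$ and let
$$R_1=K[t,x,y,u,v]/\bigl(x^2v^2-(1+t)xyuv+ty^2u^2\bigr),$$
a non-local ring of dimension $4$. The defining polynomial is still homogeneous of degree $2$ in $(u,v)$ and compatible with the $\mathbb Z^2$-grading, so Steps 1 to 3 apply with $K[t]$ in place of $K[s,t]$. The component of degree $(0,d)$ has relations $g_j-(1+t)g_{j-1}+t\,g_{j-2}$ for $2\le j\le d$, and its determinant is, up to sign, $\tau_{d-1}(1,t)=1+t+\dots+t^{d-1}$. Every root of unity $\zeta\ne1$ in $\bar K$ is a root of one of these polynomials, so infinitely many irreducible factors in $K[t]$ occur. Step 5 with $K[t]$ in place of $K[s,t]$ shows that $H^2_{(u,v)}(R_1)$ has infinitely many associated primes.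

Both rings are hypersurfaces, essentially of finite type over $K$; in particular $R_1$ is excellent by (E1). So $4$ cannot be replaced by $5$ in Theorem 2, nor $3$ by $4$ in Theorem 3. $\blacksquare$
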